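# Long cycles in graphs of small exponent

## Exponent 8 with arbitrarily long cycles: four theorems

For $N\ge 2$ let $H_N$ be the graph with vertices $x_1,y_1,\dots,x_N,y_N$ whose edges are all edges between $\{x_i,y_i\}$ and $\{x_{i+1},y_{i+1}\}$ for $1\le i<N$, together with $x_1y_1$ and $x_Ny_N$.

**Theorem 1.** For $N\ge 3$, $H_N$ is a simple biconnected graph with a Hamiltonian cycle of length $2N$, and its exponent is exactly $8$. So for every $N\ge 5$ the graph $H_N$ is a counterexample to the statement

> (C) the exponent of a biconnected graph is at least the length of its longest simple cycle,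

and no unbounded function of the longest cycle length bounds the exponent from below.

**Theorem 2.** For every $k\ge 1$ there are biconnected graphs of exponent exactly $8k$ with arbitrarily long cycles.

**Theorem 3.** The biconnected graphs of exponent $e\le 7$ are exactly: $K_e$ and $C_e$ for $3\le e\le 7$ (note $K_3=C_3$); $K_{2,3}$ (with $e=6$); and the graph $T$ (with $e=7$), which is a triangle $a,c_1,c_2$ and a vertex $v$ joined to $a,c_1,c_2$ by three disjoint paths of length $2$. Hence (C) holds for all graphs of exponent $\le 7$, and $8$ is the least exponent for which it fails.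

**Theorem 4.** Let $\Delta$ be the maximum degree of a biconnected graph $G$ of exponent $e$. If $G$ is neither complete nor $C_4$, then $e\ge \Delta+3$, with equality for $C_5$ and $K_{2,3}$. (For $K_n$, $e=\Delta+1$; for $C_4$, $e=\Delta+2$.)

Statement (C) is a conjecture whose source is "Jacobian groups of biconnected graphs", http://math.mit.edu/research/highschool/primes/materials/2017/conf/8-1-Yu.pdf. A result of Gaudet, Jensen, Ranganathan, Wawrykow and Weisman (2014) says that the exponent of a biconnected graph is at least its maximum degree. Statement (C) replaces the maximum degree by the length of the longest cycle. Theorem 1 says that this is false in a strong way: exponent $8$ and maximum degree $4$ are compatible with cycles of any even length $\geq 6$. The smallest failure exhibited, $H_5$, has $10$ vertices, a $10$-cycle and exponent $8$. Theorem 3 says that the number $8$ cannot be lowered.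

We now make every word in these statements precise.

## Divisors, the Laplacian and the order of an edge class

Throughout, graphs are finite, connected and simple (no loops, no multiple edges).

**Definition (biconnected).** A graph is *biconnected* if it is connected, has at least $3$ vertices and has no cut vertex. A graph on at least three vertices with a Hamiltonian cycle is biconnected: deleting one vertex leaves a path through all the others. Two triangles sharing one vertex do not form a biconnected graph. In a biconnected graph every degree is at least $2$, because the neighbour of a vertex of degree $1$ would be a cut vertex.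

**Definition (divisors and chips).** A *divisor* on $G$ is a formal integer combination of vertices, and its *degree* is the sum of its coefficients. A *chip-firing move* at $v$ sends one chip from $v$ to each neighbour, so $v$ loses $\deg(v)$ chips. Two divisors are *equivalent*, $D\sim D'$, if one becomes the other by finitely many moves and inverse moves. The *Jacobian* $\mathrm{Jac}(G)$ is the group of classes of divisors of degree $0$. It is a finite abelian group whose order is the number of spanning trees. The *exponent* of $G$ is the exponent of $\mathrm{Jac}(G)$, the least common multiple of the orders of its elements. We usually write $e$ for it.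

We identify divisors with integer functions on vertices, write $\delta_x$ for the indicator of $x$, and put
$$(Lf)(x)=\sum_{y\sim x}\bigl(f(x)-f(y)\bigr).$$
Firing each $x$ exactly $f(x)$ times changes $D$ to $D-Lf$. So $D\sim D'$ if and only if $D-D'=Lf$ for some integer-valued $f$. The matrix $L$ is symmetric. Since $G$ is connected, $\ker L$ consists of the constants: a function with $Lf=0$ that has maximal value at $x$ has the same value at all neighbours of $x$, hence everywhere.

The classes of $\delta_u-\delta_v$ with $uv$ an edge generate $\mathrm{Jac}(G)$. Indeed, a divisor of degree $0$ is a sum of differences of two vertices, and such a difference telescopes along a path. So the exponent is the least common multiple of the orders of the edge classes. The following test computes such an order.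

**Lemma 5 (order test).** Let $k\ge1$ and let $f$ be integer-valued with $Lf=k(\delta_u-\delta_v)$. If $f(p)-f(q)=1$ for some vertices $p,q$, then the class of $\delta_u-\delta_v$ has order exactly $k$.

*Proof.* The order divides $k$. If $m(\delta_u-\delta_v)=Lg$ with $g$ integral, then $L(kg-mf)=0$, so $kg-mf$ is constant. Therefore $k\,(g(p)-g(q))=m\,(f(p)-f(q))=m$, and $k\mid m$. $\square$

**The simplest cases.** In $K_n$ with $n\ge3$ we have $L(\delta_u-\delta_v)=n(\delta_u-\delta_v)$: at $u$ the value is $(n-1)+1$, and at any third vertex the contributions cancel. The function takes the values $1$ and $0$, so the order is $n$. Hence $K_n$ has exponent $n$.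

In $C_n$, let $uv$ be an edge and let $f$ take the values $n-1,n-2,\dots,1,0$ from $u$ the long way round to $v$. Then $(Lf)(u)=2(n-1)-0-(n-2)=n$, $(Lf)(v)=-n$, and $Lf=0$ elsewhere. So $C_n$ has exponent $n$.

In both families the longest cycle has length $n$, so (C) holds with equality.

## Ladders: coupled differences and an exponential order

To refute (C) we want a long cycle and few possible orders. A long cycle with small degrees is easy to get: take two parallel paths and connect them. The obvious choice is the ladder with vertices $x_1,y_1,\dots,x_N,y_N$ and edges $x_ix_{i+1}$, $y_iy_{i+1}$, $x_iy_i$. It has a $2N$-cycle and maximum degree at most $3$. Let us see what its Jacobian does. For any graph with layers $\{x_i,y_i\}$ put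
$$A_i=\delta_{x_i}-\delta_{y_i},\qquad \Sigma_i=\delta_{x_i}+\delta_{y_i},\qquad S_i=\Sigma_1+\dots+\Sigma_i .$$

The symmetric part of the ladder is harmless. Each vertex of layer $i$ has one edge to layer $i+1$, so $LS_i=\Sigma_i-\Sigma_{i+1}$ and all $\Sigma_i$ are equivalent.

The differences are the problem. For $1<i<N$,
$$LA_i=4A_i-A_{i-1}-A_{i+1},$$
and $LA_1=3A_1-A_2$, $LA_N=3A_N-A_{N-1}$. The layers are coupled, and *the order of $A_1$ is at least $3^{N-1}$* for $N\ge2$. To see this, suppose $kA_1=Lg$ with $k\geq1$ and $g$ integral. Let $\sigma$ be the automorphism that swaps all $x_i,y_i$. Then $L(g-g\circ\sigma)=2kA_1$ and $g-g\circ\sigma=\sum h_iA_i$ with integers $h_i$. Comparing coefficients of $A_N,\dots,A_2$ gives $h_{N-1}=3h_N$ and $h_{i-1}=4h_i-h_{i+1}$ for $2\le i\le N-1$. So $h_N\neq0$, because otherwise all $h_i=0$ and $k=0$. All $h_i$ have the same sign, and inductively $|h_{i-1}|\ge 3|h_i|$. The coefficient of $A_1$ gives $2k=|3h_1-h_2|\ge\frac83|h_1|$, so $k\ge\frac43\cdot3^{N-1}|h_N|\ge 3^{N-1}$.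

So the ladder supports (C). The cause is visible in the formula: $LA_i$ spills into the neighbouring layers. We therefore look for layered graphs in which $x_i$ and $y_i$ have the *same* neighbours outside their layer. Then the contributions of $+1$ and $-1$ cancel at every outside vertex, and $A_i$ becomes an eigenvector of $L$. The graph $H_N$ is built this way.

## Decoupled twins: the proof of Theorem 1

Let $N\ge3$.

**Step 1: biconnectedness.** The cycle $x_1x_2\cdots x_Ny_Ny_{N-1}\cdots y_1x_1$ is Hamiltonian, of length $2N$. So $H_N$ is biconnected, and it is simple by construction.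

**Step 2: the two basic relations.** We compute $L$ on $A_i$ and on $S_i$.

*Differences.* For $1<i<N$ the vertices $x_i,y_i$ are nonadjacent, have degree $4$ and have the same neighbours. So $LA_i$ is $4$ at $x_i$, $-4$ at $y_i$ and $0$ elsewhere. For $i\in\{1,N\}$ they have degree $3$, are adjacent, and have the same other neighbours, so the value at $x_i$ is $3+1=4$. In all cases
$$LA_i=4A_i\qquad(1\le i\le N).\tag{1}$$

*Sums.* Each vertex of layer $i$ has two neighbours in layer $i+1$ and vice versa. The function $S_i$ is $1$ on layers $1,\dots,i$ and $0$ after. So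
$$LS_i=2\Sigma_i-2\Sigma_{i+1}\qquad(1\le i<N).\tag{2}$$

**Step 3: $8$ annihilates $\mathrm{Jac}(H_N)$.** We treat every edge class. Since $8\delta_{x_i}=4A_i+4\Sigma_i$, relations (1) and (2) give for $i<N$
$$8(\delta_{x_i}-\delta_{x_{i+1}})=4A_i-4A_{i+1}+4\Sigma_i-4\Sigma_{i+1}=L(A_i-A_{i+1}+2S_i).$$
Replacing $x_i$ by $y_i$ changes the sign of $A_i$, and similarly in layer $i+1$, so the other three edges between these layers are handled in the same way. For the two end edges, $8A_1=L(2A_1)$ and $8A_N=L(2A_N)$. The edge classes generate the Jacobian, so $8$ annihilates it.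

**Step 4: the exponent is exactly $8$.** We exhibit a class of order $8$. Let $f=A_1-A_2+2S_1$, so $Lf=8(\delta_{x_1}-\delta_{x_2})$. Here $f(y_1)=-1+2=1$ and $f(x_3)=0$ (this uses $N\ge3$). By Lemma 5 the class of $\delta_{x_1}-\delta_{x_2}$ has order exactly $8$.

For $N\ge5$ we have $2N\ge10>8$, so $H_N$ is a counterexample to (C).

**Step 5: no unbounded function is a lower bound.** Suppose $\varphi$ is a function such that every biconnected graph with longest cycle of length $\ell$ has exponent at least $\varphi(\ell)$. We show that $\varphi$ is bounded on the lengths $\ell\ge3$ that occur. The graphs $H_N$ give $\varphi(2N)\le 8$ for $N\ge3$. If $\varphi$ is nondecreasing this already suffices. For an arbitrary $\varphi$ we also need odd lengths, and a small change of $H_N$ provides them.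

For $N\ge2$ take vertices $z,x_1,y_1,\dots,x_N,y_N$, all edges between consecutive layers $\{x_i,y_i\}$, $\{x_{i+1},y_{i+1}\}$, and the edges $zx_1$, $zy_1$, $x_Ny_N$. The cycle $z\,x_1\cdots x_Ny_N\cdots y_1z$ is Hamiltonian of length $2N+1$, so the graph is biconnected with longest cycle of length $2N+1$. Now $x_1,y_1$ are nonadjacent with common neighbours $z,x_2,y_2$, so $LA_1=3A_1$. As before $LA_i=4A_i$ for $2\le i\le N$. Hence $12A_i\sim0$ for all $i$. Also $L(\delta_z+S_i)=2\Sigma_i-2\Sigma_{i+1}$ for $i<N$, and $L\delta_z=2\delta_z-\Sigma_1$. Therefore
$$24\,\delta_z\sim12\,\Sigma_1,\qquad 24\,\delta_{x_i}=12A_i+12\Sigma_i\sim12\Sigma_i\sim12\Sigma_1,$$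
and likewise $24\,\delta_{y_i}\sim12\Sigma_1$. So $24$ annihilates the Jacobian and $\varphi(2N+1)\le24$ for $N\ge2$. Only the lengths $\ell=3,4$ are left, and each of them gives one finite value $\varphi(\ell)\le\ell$ because $C_\ell$ has exponent $\ell$. So $\varphi$ is bounded. $\blacksquare$

## Subdividing edges multiplies the exponent: the proof of Theorem 2

Theorem 2 needs exponents $8k$. The tool is a second description of the Jacobian, due to Bacher, de la Harpe and Nagnibeda (Bull. Soc. Math. France 125 (1997)). We prove the part we need.

Orient the edges of $G$ arbitrarily. For an edge $\epsilon$ from $s$ to $t$ put $\partial\epsilon=\delta_t-\delta_s$; this defines $\partial:\mathbb Z^E\to\mathbb Z^V$. The *lattice of integral flows* is $\Lambda=\ker\partial$, with the standard inner product of $\mathbb Z^E$. If $\lambda_1,\dots,\lambda_g$ is a basis of $\Lambda$, its *Gram matrix* is $B=(\langle\lambda_i,\lambda_j\rangle)$. For example, in $C_n$ oriented around the cycle, $\Lambda=\mathbb Z(1,\dots,1)$ and $B=(n)$.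

**Lemma 6.** $\mathrm{Jac}(G)\cong\mathrm{Hom}(\Lambda,\mathbb Z)/\phi(\Lambda)$, where $\phi(x)=\langle x,\cdot\rangle|_\Lambda$. In other words, $\mathrm{Jac}(G)$ is the cokernel of $B$.

*Proof.* The transpose is $(\partial^Tf)(\epsilon)=f(t)-f(s)$, and one reads off $\partial\partial^T=L$: each edge at $x$ with other end $y$ contributes $f(x)-f(y)$ to $(\partial\partial^Tf)(x)$, whatever its orientation. Since $G$ is connected, $\partial\mathbb Z^E$ is the group of all divisors of degree $0$. So $\mathrm{Jac}(G)=\partial\mathbb Z^E/\partial\partial^T\mathbb Z^V$, and since $\ker\partial=\Lambda$,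
$$\mathrm{Jac}(G)\cong\mathbb Z^E/(\Lambda+\partial^T\mathbb Z^V).\tag{3}$$

Consider $\phi:\mathbb Z^E\to\mathrm{Hom}(\Lambda,\mathbb Z)$. It is surjective: $\mathbb Z^E/\Lambda\cong\partial\mathbb Z^E$ is free, so $\Lambda$ is a direct summand of $\mathbb Z^E$, and every homomorphism $\Lambda\to\mathbb Z$ extends to $\mathbb Z^E$, where it is the pairing with an integer vector.

Its kernel is $\partial^T\mathbb Z^V$. One inclusion is $\langle\partial^Tf,\lambda\rangle=\langle f,\partial\lambda\rangle=0$. Conversely, let $x$ be orthogonal to $\Lambda$. The signed count of traversals of a closed walk is a flow, so the signed sum of $x$ along any closed walk is $0$. Hence the signed sum of $x$ along a walk from a base vertex to $y$ depends only on $y$. Call it $f(y)$; then $x=\partial^Tf$.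

So $\mathrm{Hom}(\Lambda,\mathbb Z)/\phi(\Lambda)\cong\mathbb Z^E/(\partial^T\mathbb Z^V+\Lambda)$, which is $\mathrm{Jac}(G)$ by (3). In the basis $\lambda_i$ and its dual basis, $\phi|_\Lambda$ has matrix $B$. $\square$

**Proof of Theorem 2.** Replace every edge of $G=H_N$, $N\geq 3$, by a path of length $k$, and call the result $G_k$.

*The flow lattice.* Orient each path along the original edge. At an interior vertex of a path, conservation forces the two path edges to carry the same value. So a flow on $G_k$ is a flow on $G$ with each coordinate repeated $k$ times, and the Gram matrix becomes $kB$.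

*The exponent.* $B$ is positive definite, hence nonsingular. Let $d_1\mid\dots\mid d_g$ be its invariant factors (Smith normal form). By Lemma 6, $G$ has exponent $d_g=8$. The invariant factors of $kB$ are $kd_1,\dots,kd_g$, so $G_k$ has exponent $8k$.

*The graph.* $G_k$ is simple. It is biconnected. If we delete an original vertex $w$, then $G-w$ is connected, and what remains of each subdivided edge stays attached to an original vertex other than $w$. If we delete an interior vertex of a subdivided edge, then $G$ minus that edge is connected, because $G$ has a Hamiltonian cycle, and both remaining pieces of the path stay attached to it. Finally, $G_k$ has a cycle of length $2Nk$, and $N$ is arbitrary. $\blacksquare$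

## The potential of an edge and its levels

We turn to Theorems 3 and 4, where small exponent must force the graph. Let $G$ be a simple biconnected graph with $n$ vertices and exponent $e$.

**Definition (potential, level).** For an ordered edge $uv$ let $f=f_{uv}$ be the integer function with $Lf=e(\delta_u-\delta_v)$ and $f(v)=0$. It exists because $e$ annihilates the Jacobian, and it is unique because $\ker L$ is the constants. Put $d(uv)=f_{uv}(u)$, and call $f(x)$ the *level* of $x$. Since $d(uv)-f_{uv}$ satisfies the conditions defining $f_{vu}$, we have $f_{vu}=d(uv)-f_{uv}$, and $d(uv)$ is symmetric in $u,v$. An edge with $d=j$ is called a *$j$-edge*.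

In $C_n$ the levels are $n-1,\dots,1,0$, all distinct. In $K_4$ they are $2,1,1,0$.

**A tempting argument and where it stops.** Fact (F2) below gives $d(uv)\le e-1$, and all levels lie between $0$ and $d(uv)$. So there are at most $e$ levels. If every level contained only one vertex, $G$ would have at most $e$ vertices and (C) would be immediate. But levels repeat. This happens already in $K_4$. In $H_N$ the potential of $x_1x_2$ is $A_1-A_2+2S_1$ shifted by $1$: its levels are $4,2,0,2$ at $x_1,y_1,x_2,y_2$ and $1$ at *all* other $2(N-2)$ vertices. A level can be a plateau of any size. For small $e$ we must prove that plateaus do not grow, and for that we need the five facts below.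

**(F1)** $0<f(x)<d(uv)$ for all $x\ne u,v$.

*Proof.* Suppose $x\ne u$ attains the maximum. Since $(Lf)(v)=-e<0$, some neighbour of $v$ has a larger value than $v$, so $x\neq v$. The graph $G-u$ is connected; take a path in it from $x$ to $v$. At each vertex of the path before $v$ we have $Lf=0$, so if that vertex has the maximal value then so do all its neighbours. Step by step the maximal value reaches $v$, a contradiction. So $u$ is the only maximum. Applying this to $f_{vu}=d(uv)-f_{uv}$, $v$ is the only minimum. $\square$

**(F2)** $$d(uv)+\sum_{x\sim u,\,x\ne v}(d(uv)-f(x))=e,\qquad d(uv)+\sum_{y\sim v,\,y\ne u}f(y)=e,$$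
where the terms of both sums lie in $\{1,\dots,d(uv)-1\}$. In particular
$$d(uv)+\deg u-1\le e,\qquad 2\le d(uv)\le e-1,\qquad e\ge3.$$

*Proof.* The equations are $(Lf)(u)=e$ and $(Lf)(v)=-e$, and the range is (F1). Since degrees are at least $2$, each sum has at least one term. So $d(uv)-1\ge1$, and also $d(uv)+1\le e$. $\square$

**(F3)** For $w\ne u,v$ let $\mathrm{in}(w)$ be the sum of $f(y)-f(w)$ over the neighbours $y$ with $f(y)>f(w)$, and $\mathrm{out}(w)$ the sum of $f(w)-f(y)$ over the neighbours $y$ with $f(y)<f(w)$. Then $\mathrm{in}(w)=\mathrm{out}(w)$, because $(Lf)(w)=0$. Equivalently $\deg(w)f(w)=\sum_{y\sim w}f(y)$; we call this *harmonicity at $w$*. Call $w\neq u,v$ *active* if it has a neighbour at another level. An active vertex has both a higher and a lower neighbour. Every nonempty level set contains a vertex with a neighbour at another level, since $G$ is connected and $f$ is not constant. For a level strictly between $0$ and $d(uv)$ that vertex is active. For instance, in $H_N$ with $N\ge4$ and the potential above, $x_3$ is active at level $1$ (neighbours at levels $0,2,1,1$), while $x_i$ for $i\ge4$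 is not active.

**(F4) Local matrices.** For edges $uv$, $ua$ with $a\ne v$ put $m_u(v,a)=f_{uv}(u)-f_{uv}(a)$. Then $m_u(v,a)=m_u(a,v)$.

*Proof.* $L$ is symmetric, so
$$e\,(f_{uv}(u)-f_{uv}(a))=\langle f_{uv},Lf_{ua}\rangle=\langle Lf_{uv},f_{ua}\rangle=e\,(f_{ua}(u)-f_{ua}(v)).\qquad\square$$

So every vertex $u$ carries a symmetric matrix indexed by its neighbours, the *local matrix*, with diagonal entries $d(uv)$, off-diagonal entries $m_u$ that are positive integers, and all row sums equal to $e$ by (F2). We shall constantly read levels from it:
$$f_{uv}(a)=d(uv)-m_u(v,a)\ \ (a\sim u,\ a\ne v),\qquad f_{uv}(b)=m_v(u,b)\ \ (b\sim v,\ b\ne u).\tag{4}$$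
The second equation holds because $f_{uv}(b)=d(uv)-f_{vu}(b)=d(uv)-(d(uv)-m_v(u,b))$. In $K_n$, for example, the local matrix has diagonal entries $2$ and off-diagonal entries $1$, with row sum $2+(n-2)=n$.

**(F5) (Foster)** $\displaystyle\sum_{uv\in E}d(uv)=e(n-1)$.

*Proof.* Let $L^+$ be the pseudoinverse of $L$. Then $f_{uv}=e\,L^+(\delta_u-\delta_v)+\text{const}$, so $d(uv)=f_{uv}(u)-f_{uv}(v)=e\,(\delta_u-\delta_v)^TL^+(\delta_u-\delta_v)$. Since $\sum_{uv\in E}(\delta_u-\delta_v)(\delta_u-\delta_v)^T=L$, the sum equals $e\,\mathrm{tr}(L^+L)$. The matrix $L^+L$ is the orthogonal projection onto the image of $L$, which has rank $n-1$. $\square$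

## The exponents of $K_{2,3}$ and $T$

We already know that $K_n$ and $C_n$ have exponent $n$. The other two graphs of Theorem 3 remain. Both are biconnected.

**$K_{2,3}$ has exponent $6$.** Let the parts be $\{v,a\}$ and $\{u,b_1,b_2\}$, and put $f(u)=4$, $f(a)=2$, $f(b_1)=f(b_2)=1$, $f(v)=0$. Then $(Lf)(u)=8-0-2=6$, $(Lf)(a)=6-(4+1+1)=0$, $(Lf)(b_i)=2-(2+0)=0$, $(Lf)(v)=-(4+1+1)=-6$. So $Lf=6(\delta_u-\delta_v)$, and Lemma 5 gives order $6$. All edges are equivalent under automorphisms, so the exponent is $6$.

**$T$ has exponent $7$.** Let the paths be $a\,u\,v$, $c_1b_1v$, $c_2b_2v$. Automorphisms permute the three paths, so up to automorphism the edges are $uv$, $ua$, $ac_1$. The following functions satisfy $Lf=7(\delta-\delta)$ for the edge in question, the first vertex of the edge having the plus sign.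

| edge | $u$ | $v$ | $a$ | $c_1$ | $c_2$ | $b_1$ | $b_2$ |
|---|---|---|---|---|---|---|---|
| $uv$ | 5 | 0 | 3 | 2 | 2 | 1 | 1 |
| $ua$ | 5 | 3 | 0 | 1 | 1 | 2 | 2 |
| $ac_1$ | 3 | 2 | 4 | 0 | 2 | 1 | 2 |

Here is the check, with neighbourhoods $N(u)=\{a,v\}$, $N(v)=\{u,b_1,b_2\}$, $N(a)=\{u,c_1,c_2\}$, $N(c_1)=\{a,c_2,b_1\}$, $N(c_2)=\{a,c_1,b_2\}$, $N(b_i)=\{c_i,v\}$.

* Row $uv$: at $u$, $10-3=7$; at $v$, $-(5+1+1)=-7$; at $a$, $9-(5+2+2)=0$; at $c_i$, $6-(3+2+1)=0$; at $b_i$, $2-(2+0)=0$.
* Row $ua$: at $u$, $10-3=7$; at $a$, $-(5+1+1)=-7$; at $v$, $9-(5+2+2)=0$; at $c_i$, $3-(0+1+2)=0$; at $b_i$, $4-(1+3)=0$.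
* Row $ac_1$: at $a$, $12-(3+0+2)=7$; at $c_1$, $-(4+2+1)=-7$; at $u$, $6-(4+2)=0$; at $v$, $6-(3+1+2)=0$; at $c_2$, $6-(4+0+2)=0$; at $b_1$, $2-(0+2)=0$; at $b_2$, $4-(2+2)=0$.

So $7$ annihilates $\mathrm{Jac}(T)$. The exponent is at least $3$ by (F2), hence it is $7$.

$T$ is also a good example for the tools. Its local matrices at $u$, at $v$ and at $a$ (neighbours of $a$ in the order $u,c_1,c_2$) are
$$\begin{pmatrix}5&2\\2&5\end{pmatrix},\qquad\begin{pmatrix}5&1&1\\1&5&1\\1&1&5\end{pmatrix},\qquad\begin{pmatrix}5&1&1\\1&4&2\\1&2&4\end{pmatrix},$$
and Foster's sum is $3\cdot5+3\cdot5+3\cdot4=42=7\cdot 6$.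

## Extreme potentials: complete graphs, cycles and Theorem 4

By (F2), $2\le d\le e-1$. We show that the extreme values $2$, $3$, $e-1$ determine $G$.

**Lemma 7.** If $d(uv)=2$ for some edge, or $\deg u\ge e-1$ for some $u$, then $G=K_e$. If $d(uv)=e-1$ for some edge, then $G=C_e$.

*Proof.* *First statement: spreading the hypothesis.* If $d(uv)=2$, all terms of the sums in (F2) are $1$, so $\deg u=\deg v=e-1$. If $\deg u\ge e-1$, (F2) gives $d(uv)\le2$, hence $d(uv)=2$, for every neighbour $v$ of $u$, and then $\deg u=\deg v=e-1$. By connectivity, in either case all edges have $d=2$ and $G$ is $(e-1)$-regular.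

*First statement: neighbourhoods.* Let $uv$ be an edge and $x\ne v$ a neighbour of $u$. In $f_{uv}$ it is at level $1$ and active, so it has a lower neighbour, which can only be $v$. Hence $N[u]\subseteq N[v]$ for closed neighbourhoods, with equality because the degrees agree. By connectivity all closed neighbourhoods are equal, so $G$ is complete, with $n-1=e-1$.

*Second statement.* If $d(uv)=e-1$, the remaining terms at $u$ in (F2) add up to $1$. So $\deg u=2$, and the other edge $ua$ has $m_u(v,a)=1$. The row of $a$ in the local matrix has sum $e$, so $d(ua)=e-1$. The same holds at $v$. Propagating, all degrees are $2$, and $G$ is a cycle. Its length is its exponent $e$. $\square$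

**Lemma 8.** If $d(uv)=3$ for some edge, or $\deg u\ge e-2$ for some $u$, then $G\in\{K_e,C_4\}$.

*Proof.* Assume $G\ne K_e$. By Lemma 7 all $d\ge3$.

**Step 1: regularity.** Suppose $d(uv)=3$. A neighbour $x\ne v$ of $u$ at level $1$ would have $\mathrm{in}(x)\ge2$, but $\mathrm{out}(x)\le1$ because its only possible lower neighbour is $v$. So all neighbours $x\ne v$ of $u$ are at level $2$, and (F2) gives $\deg u=e-2$. Symmetrically all neighbours $y\ne u$ of $v$ are at level $1$, and $\deg v=e-2$. If instead $\deg u\ge e-2$, then (F2) gives $d\le3$, hence $d=3$, for all edges at $u$. In either case connectivity shows that all $d=3$ and $G$ is $(e-2)$-regular.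

**Step 2: counting.** By (F5), $\frac32n(e-2)=e(n-1)$, that is, $n(6-e)=2e$. So $e\le5$. Also $e\ge4$, as $3=d\le e-1$. If $e=4$, then $d=e-1$ and $G=C_4$ by Lemma 7. It remains to exclude $e=5$, where $G$ is cubic and $n=10$.

**Step 3: a local property for $e=5$.** Let $uv$ be an edge, with $a_1,a_2$ the other neighbours of $u$ (level $2$) and $b_1,b_2$ those of $v$ (level $1$). So $u,v$ have no common neighbour. As $uv$ was arbitrary, $G$ is triangle-free. The only higher neighbour of $a_i$ is $u$, so $\mathrm{in}(a_i)=1=\mathrm{out}(a_i)$, and $a_i$ has exactly one neighbour at level $1$. That neighbour is active, so its lower neighbour is $v$, so it is $b_1$ or $b_2$. A common neighbour of $a_i$ and $v$ is $u$ or a $b_j$. So $a_i$ and $v$ have exactly one common neighbour besides $u$. Since the edge was arbitrary: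

(\*) any two distinct neighbours of a vertex have exactly two common neighbours.

**Step 4: (\*) forces $8$ vertices.** Fix $u$ with neighbours $v_1,v_2,v_3$. Let $w_{ij}\ne u$ be the other common neighbour of $v_i,v_j$.

*The $w_{ij}$ are distinct.* If two coincide, some $w$ is adjacent to all $v_i$. Let $x$ be the third neighbour of $v_1$, besides $u$ and $w$. By (\*) for $u,x\in N(v_1)$, they have a common neighbour other than $v_1$, so $x$ is adjacent to some $v_j$ with $j\ne1$. Then $v_1,v_j$ have the three common neighbours $u,w,x$, which contradicts (\*).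

*Closing up.* So $N(v_1)=\{u,w_{12},w_{13}\}$, and similarly for $v_2,v_3$. The $w$'s are pairwise nonadjacent, because two of them share a neighbour $v_i$ and there are no triangles. Let $z$ be the third neighbour of $w_{12}$, besides $v_1,v_2$. It is not $u$ and not $v_3$ (whose neighbours are known), and not one of the $w$'s. By (\*) for $z,v_1\in N(w_{12})$, $z$ is adjacent to another neighbour of $v_1$. This is not $u$, so $z\sim w_{13}$. By (\*) for $z,v_2\in N(w_{12})$, likewise $z\sim w_{23}$. Now $u,v_i,w_{ij},z$ all have their three neighbours among these $8$ vertices, so $n=8\ne10$, a contradiction. $\square$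

**Proof of Theorem 4.** If $G$ is neither complete nor $C_4$, Lemma 8 says that no vertex has degree $\ge e-2$. So $\Delta\le e-3$. Equality holds for $C_5$ ($\Delta=2$, $e=5$) and for $K_{2,3}$ ($\Delta=3$, $e=6$). For $K_n$ we have $e=n=\Delta+1$, and for $C_4$ we have $e=4=\Delta+2$. $\blacksquare$

**Exponents at most $5$.** By (F2), $e\ge3$. For $e=3,4,5$ every $d$ lies in $\{2,\dots,e-1\}\subseteq\{2,3,4\}$, so some edge has $d=2$, $d=3$ or $d=e-1$. Lemmas 7 and 8 give $G\in\{K_e,C_e\}$: the graph $C_4$ in Lemma 8 has exponent $4$, so it appears only for $e=4$.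

**Exponents at least $6$.** If $e\ge6$ and $G\ne K_e,C_e$, then Lemmas 7 and 8 give
$$4\le d(uv)\le e-2\quad\text{for all edges }uv.\tag{5}$$

## Exponent 6: only $K_{2,3}$ besides $K_6$ and $C_6$

Let $e=6$ and $G\ne K_6,C_6$. By (5) all $d=4$.

**Step 1: local data and a vertex of degree $2$.** By (F2), $\deg\le 6-4+1=3$, so degrees are $2$ or $3$. At a vertex of degree $2$ the off-diagonal entry is $6-4=2$. At a vertex of degree $3$ any two of the three off-diagonal entries in a common row add up to $2$, so all are $1$. By (F5), $4|E|=6(n-1)$, so $\sum_x\deg x=3n-3$ and $\sum_x(3-\deg x)=3$. So there is a vertex $u$ of degree $2$. Let $v,a$ be its neighbours. In $f=f_{uv}$ the levels of $u,a,v$ are $4,2,0$.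

**Step 2: $\deg v=\deg a=3$.** Suppose $\deg v=2$, with other neighbour $b$, at level $2$ by (4).

If $b=a$, then $u$ and $v$ have no neighbours outside $\{u,v,a\}$. So either $a$ is a cut vertex, or $G=K_3$ has exponent $3$. Both are impossible.

If $b\ne a$: a level-$3$ vertex would yield an active one, whose higher neighbour is $u$, but $u$ has no neighbour at level $3$. A level-$1$ vertex would yield an active one, whose lower neighbour is $v$, but $v$ has no neighbour at level $1$. So the only levels are $4,2,0$. The vertex $a$ is active, and its lower neighbour must be $v$. But $N(v)=\{u,b\}$, a contradiction.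

So $\deg v=3$, and exchanging $v$ and $a$, $\deg a=3$.

**Step 3: a $K_{2,3}$ appears.** Let $b_1,b_2$ be the other neighbours of $v$. They have level $1$ by (4), so $a\not\sim v$. Let $c_1,c_2$ be the other neighbours of $a$. Harmonicity at $a$ reads $6=4+f(c_1)+f(c_2)$. Since $c_i\ne v$, both levels are at least $1$, so both are $1$. The $c_i$ are active, so their lower neighbour is $v$. Hence $\{c_1,c_2\}=\{b_1,b_2\}$.

**Step 4: nothing else is attached.** Suppose $\deg b_1=3$, and let $g=f_{vb_1}$. By (4), $g(u)=g(b_2)=4-1=3$, and since $a\sim b_1$, $g(a)=1$. Harmonicity at $a$, with neighbours $u,b_1,b_2$, reads $3=3+0+3$, a contradiction. So $\deg b_1=2$, and likewise $\deg b_2=2$. Now $\{u,v,a,b_1,b_2\}$ contains all neighbours of its vertices, so it is all of $V$, and $G=K_{2,3}$ with parts $\{v,a\}$ and $\{u,b_1,b_2\}$.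

## Exponent 7: local types and a count

Let $e=7$ and $G\ne K_7,C_7$. By (5), $d\in\{4,5\}$. By (F2), $\deg\le7-4+1=4$, so degrees lie in $\{2,3,4\}$. We first list all local matrices.

* **Degree 2.** Let $u$ have neighbours $v,a$, and suppose $d(uv)=4$. Then $m_u(v,a)=3$, so $a$ is at level $1$ in $f_{uv}$, with $\mathrm{in}(a)\ge3$ but $\mathrm{out}(a)\le1$, a contradiction. So both edges are $5$-edges and the off-diagonal entry is $2$.
* **Degree 4.** Here $d\le7-3=4$. So all $d=4$, and the three off-diagonal entries of each row add up to $3$. All off-diagonal entries are $1$.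
* **Degree 3.** Let the off-diagonal entries be $p,q,r\ge1$. The row sums give $p+q,\,p+r,\,q+r\in\{2,3\}$. So at most one of them exceeds $1$, and that one is $2$. Either all are $1$ and the $d$'s are $5,5,5$ (**type A**), or exactly one is $2$ (**type B**). In type B the $d$'s are $4,4,5$, the entry between the two $4$-edges is $2$, and the entries between a $4$-edge and the $5$-edge are $1$.

Three consequences will be used all the time. An endpoint of a $5$-edge has degree $2$ or $3$. An endpoint of a $4$-edge is of type B or of degree $4$. At a vertex of degree $3$, every off-diagonal entry in the row of a $5$-edge is $1$.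

Let $n_2,n_A,n_B,n_4$ be the numbers of vertices of the four kinds. Distributing each $d(uv)$ equally to its two ends, (F5) reads
$$5n_2+\tfrac{15}2n_A+\tfrac{13}2n_B+8n_4=7(n_2+n_A+n_B+n_4)-7,$$
that is,
$$4n_2+n_B=n_A+2n_4+14.\tag{6}$$
In $T$: $n_2=3$, $n_A=1$, $n_B=3$, $n_4=0$, and indeed $12+3=1+14$.

## Exponent 7 with a vertex of degree 2: the graph $T$

Suppose $u$ has degree $2$, with neighbours $v,a$. Put $f=f_{uv}$. The levels are $u:5$, $a:3$, $v:0$.

**Step 1: levels $4$ and $3$.** We find which vertices can be active near the top. There is no vertex at level $4$: an active one would have the higher neighbour $u$, but $u$ has no neighbour at level $4$. Hence an active vertex at level $3$ has the higher neighbour $u$, so it equals $a$.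

**Step 2: every neighbour of a degree-2 vertex has degree 3.** The vertex $v$ is an endpoint of a $5$-edge, so it has degree $2$ or $3$. Suppose $\deg v=2$, with other neighbour $b$, at level $2$. Then $b\ne a$, so $v\not\sim a$. There is no level-$1$ vertex, since an active one would be adjacent to $v$. The only higher neighbour of $a$ is $u$, so $\mathrm{in}(a)=2=\mathrm{out}(a)$, and the lower neighbours of $a$ are all at level $2$. So $a$ has two neighbours at level $2$. They are active, and their lower neighbour can only be $v$. But $b$ is the only level-$2$ neighbour of $v$, a contradiction. So $\deg v=3$. The argument applies to any degree-2 vertex and either of its neighbours. In particular $\deg a=3$.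

**Step 3: the edges between levels.** We determine them all. Let $b_1,b_2$ be the other neighbours of $v$. Since $uv$ is a $5$-edge, they have level $1$ by (4), and so $v\not\sim a$. Let $c_1,c_2$ be the other neighbours of $a$. Harmonicity at $a$ gives $9=5+f(c_1)+f(c_2)$. Both levels are at least $1$. If $c_i$ had level $1$, then $\mathrm{in}(c_i)\ge2$ because of $a$, but $\mathrm{out}(c_i)\le1$, a contradiction. So $c_1,c_2$ have level $2$.

*Active vertices at level $2$.* A higher neighbour of an active level-$2$ vertex is not $u$, whose neighbours are $v$ and $a$. So it is an active vertex at level $3$, that is, $a$. Hence the active level-$2$ vertices are exactly $c_1,c_2$, and $\mathrm{in}(c_i)=1=\mathrm{out}(c_i)$.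

*Edges between levels $2$ and $1$.* Since $N(v)=\{u,b_1,b_2\}$, $v\not\sim c_i$. So each $c_i$ has exactly one lower neighbour, at level $1$. It is active, so its lower neighbour is $v$, so it is $b_1$ or $b_2$. Each $b_j$ has only $v$ as a lower neighbour, so $\mathrm{out}(b_j)=1=\mathrm{in}(b_j)$. So $b_j$ has exactly one higher neighbour, at level $2$. That vertex is active, hence is $c_1$ or $c_2$. So these edges match $\{b_1,b_2\}$ with $\{c_1,c_2\}$, and after relabelling $b_i\sim c_i$. There are no other edges between levels $2$ and $1$, since the level-$2$ end of such an edge is active.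

*Level $3$ is $\{a\}$.* The vertex $a$ has no level-$3$ neighbour, and other level-$3$ vertices are not active. So the set of level-$3$ vertices other than $a$ contains all neighbours of its vertices, and by connectivity it is empty.

*The resulting structure.* Let $S_2\ni c_1,c_2$ and $S_1\ni b_1,b_2$ be the level sets at $2$ and $1$. Then
$$V=\{u,v,a\}\sqcup S_2\sqcup S_1,\tag{7}$$
the neighbours of $c_i$ outside $S_2$ are $a$ and $b_i$, and the neighbours of $b_i$ outside $S_1$ are $v$ and $c_i$. All other vertices of $S_j$ are not active (an active vertex at level $1$ is adjacent to $v$), so they have all their neighbours in $S_j$. This description is symmetric under the exchange $(v,b_i,S_1)\leftrightarrow(a,c_i,S_2)$. Since $uv$ and $ua$ are $5$-edges, at each of $v$ and $a$ the remaining two edges are both $5$-edges (type A) or both $4$-edges (type B).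

**Step 4: if $v$ is of type A, then $G=T$.** We use a second potential, $g=f_{vb_1}$, with $d(vb_1)=5$. By (4), $g(v)=5$, $g(b_1)=0$, $g(u)=g(b_2)=4$. Harmonicity at $u$: $8=5+g(a)$, so $g(a)=3$. Harmonicity at $a$: $9=4+g(c_1)+g(c_2)$, so $g(c_1)+g(c_2)=5$.

*$b_1$ and $b_2$ have degree $2$.* Since $vb_1$ is a $5$-edge, $\deg b_1\in\{2,3\}$. If $\deg b_1=3$, then $g(c_1)=m_{b_1}(v,c_1)=1$, so $g(c_2)=4$. Now $c_2$ is active, as it is adjacent to $a$ at level $3$. So it is adjacent to the only vertex above level $4$, which is $v$. But $c_2\not\sim v$, a contradiction. So $\deg b_1=2$. The same argument with $f_{vb_2}$ gives $\deg b_2=2$.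

*The third neighbour of $c_1$.* Since $b_1$ has degree $2$, $g(c_1)=m_{b_1}(v,c_1)=2$, and so $g(c_2)=3$. By Step 2, $c_1$ and $c_2$ have degree $3$. Let $w\in S_2$ be the third neighbour of $c_1$. Harmonicity at $c_1$: $6=3+0+g(w)$, so $g(w)=3$.

*If $w=c_2$:* then the third neighbour of $c_2$ is $c_1$, and $\{u,v,a,b_1,b_2,c_1,c_2\}$ contains all neighbours of its vertices. So it is $V$, and $G=T$.

*If $w\ne c_2$:* then $w\in S_2\setminus\{c_1,c_2\}$ has all its neighbours in $S_2$ and has the lower neighbour $c_1$. So it has a higher neighbour, which lies in $S_2$ at level $\ge4$. Since $g(c_1)=2$ and $g(c_2)=3$, this neighbour is in $S_2\setminus\{c_1,c_2\}$. Let $M\ge4$ be the maximum of $g$ on $S_2\setminus\{c_1,c_2\}$. At a vertex of this set with value $M$, all neighbours lie in $S_2$, so they have values at most $M$. By harmonicity they all have value $M$. So they are not $c_1,c_2$, and they are again maximizers. The set of maximizers contains all neighbours of its vertices, which contradicts connectivity.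

**Step 5: if $a$ is of type A, then $G\cong T$.** Step 4 used only (7), the description of neighbourhoods, Step 2 and the type of $v$. So the exchange $(v,b_i,S_1)\leftrightarrow(a,c_i,S_2)$ gives the result.

**Step 6: $v$ and $a$ cannot both be of type B.** Let $g=f_{vb_1}$, now with $d(vb_1)=4$. By (4) and the local matrix at $v$: $g(v)=4$, $g(b_1)=0$, $g(u)=4-1=3$, $g(b_2)=4-2=2$. Harmonicity at $u$: $6=4+g(a)$, so $g(a)=2$. At $a$: $6=3+g(c_1)+g(c_2)$, so $g(c_1)$ and $g(c_2)$ are $1$ and $2$ in some order.

*The order.* If $g(c_2)=1$, then $c_2$ is active (adjacent to $a$), so it is adjacent to the only lower vertex $b_1$. But the only neighbour of $c_2$ in $S_1$ is $b_2$, a contradiction. So $g(c_1)=1$, $g(c_2)=2$.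

*$g$ is harmonic on $G[S_2]$.* At $c_1$ the contributions $g(y)-g(c_1)$ of $y=a$ and $y=b_1$ are $+1$ and $-1$, so the contributions of the neighbours in $S_2$ sum to $0$. At $c_2$ the contributions of $a$ and $b_2$ are $0$ and $0$, so again those from $S_2$ sum to $0$. The other vertices of $S_2$ have all their neighbours in $S_2$. So $g|_{S_2}$ is harmonic on the induced graph $G[S_2]$, hence constant on each of its components.

*Contradiction.* As $g(c_1)\ne g(c_2)$, the component $K$ of $c_1$ in $G[S_2]$ does not contain $c_2$. So $K$ is attached to the rest of $G$ only through $c_1$. Since $c_1$ is not a cut vertex, $K=\{c_1\}$, and $\deg c_1=2$. But $ac_1$ is a $4$-edge, because $a$ is of type B with $5$-edge $ua$, while edges at degree-2 vertices are $5$-edges.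

So a vertex of degree $2$ forces $G=T$.

## Exponent 7 without vertices of degree 2: impossible

Now $n_2=0$, and (6) becomes
$$n_B=n_A+2n_4+14.\tag{8}$$
There are many type-B vertices. We show that their $4$-edges need too many degree-4 vertices.

**Claim 9.** No $4$-edge joins two type-B vertices.

*Proof.* Let $uv$ be such an edge. Let $up$ and $uu'$ be the other $4$-edge and the $5$-edge at $u$, and let $vq$ and $vv'$ be those at $v$. In $f=f_{uv}$ the levels are, by (4),
$$u:4,\quad v:0,\quad p:2,\quad u':3,\quad q:2,\quad v':1.$$

**Step 1: $u,v,p$ form a triangle.** An active level-$1$ vertex is adjacent to $v$, so it equals $v'$. Now $\mathrm{in}(p)\ge2$ because of $u$. If $p\not\sim v$, the lower neighbours of $p$ are active vertices at level $1$, so $\mathrm{out}(p)\le1$, a contradiction. So $p\sim v$, and by its level $p=q$. Thus $u,v,p$ form a triangle of $4$-edges.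

**Step 2: $p$ is of type B.** Otherwise $\deg p=4$, as $p$ is an endpoint of a $4$-edge. In $f_{up}$ we compute the level of $v$ from both ends: from $u$ it is $4-m_u(p,v)=4-2=2$, and from $p$ it is $m_p(u,v)=1$. Contradiction. So $p$ is of type B; let $pp'$ be its $5$-edge.

**Step 3: a path $u',c,v'$.** Harmonicity of $f$ at $p$: $6=4+0+f(p')$, so $p'$ is at level $2$. Since $u'$ is at level $3$, $u'\ne p'$, and so $p\not\sim u'$.

An active level-$3$ vertex is adjacent to $u$, so it equals $u'$. The only higher neighbour of $u'$ is $u$, so $\mathrm{in}(u')=1=\mathrm{out}(u')$. Hence $u'$ has a neighbour $c$ at level $2$, and $c\ne p$.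

A higher neighbour of $c$ is not $u$, since $N(u)=\{v,p,u'\}$. So it is an active level-$3$ vertex, which is $u'$. Thus $\mathrm{in}(c)=1=\mathrm{out}(c)$. As $N(v)=\{u,p,v'\}$, $c\not\sim v$. So $c$ has a neighbour at level $1$. It is active, so it is $v'$, and $c\sim v'$.

**Step 4: contradiction from $h=f_{uu'}$.** Here $d(uu')=5$, $h(u)=5$, $h(u')=0$, and by (4) $h(v)=h(p)=5-1=4$. Harmonicity at $v$: $12=5+4+h(v')$, so $h(v')=3$. As $uu'$ is a $5$-edge and there are no vertices of degree $2$, $\deg u'=3$, and the neighbours of $u'$ other than $u$ have level $1$ in $h$. In particular $h(c)=1$. The only vertex below level $1$ is $u'$, so $\mathrm{out}(c)=1$ in $h$. But $c\sim v'$ gives $\mathrm{in}(c)\ge3-1=2$, a contradiction. $\square$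

**The count.** By Claim 9, both $4$-edges of each type-B vertex lead to vertices of degree $4$. Each vertex of degree $4$ receives at most $4$ of these edges. So $2n_B\le4n_4$, that is, $n_B\le2n_4$, which contradicts (8). So for $e=7$ the only graphs are $K_7$, $C_7$ and $T$.

## Longest cycles in the list and the end of Theorem 3

The classification is now complete: exponents $3,4,5$ give $K_e$ and $C_e$, exponent $6$ adds $K_{2,3}$, exponent $7$ adds $T$, and all these graphs do have the stated exponents.

To read off (C), compare longest cycles with exponents. In $K_e$ and $C_e$ the longest cycle has length $e$. In $K_{2,3}$ it has length $4\le6$. In $T$ it has length $6$: the cycle $v\,u\,a\,c_2\,c_1\,b_1\,v$ has length $6$. There is no Hamiltonian cycle, since the three degree-2 vertices $u,b_1,b_2$ would force all three edges at $v$ into the cycle. And $6\le7$. So (C) holds for every graph of exponent at most $7$. By Theorem 1 it fails at exponent $8$, with unboundedly long cycles. $\blacksquare$
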